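\title{The sharp constant for fixed points of set-valued quasi-contractions}

\begin{abstract}
We determine the constants $\alpha\in[0,1)$ for which every set-valued quasi-contraction with constant $\alpha$ and closed bounded values on a nonempty complete metric space has a fixed point: this holds if and only if $\alpha<3^{-1/3}\approx 0.6934$. For $\alpha\ge 3^{-1/3}$ there is a counterexample on a space with $16$ points. This answers in the negative a question of Amini Harandi on constants $\alpha\in(\frac12,1)$.
\end{abstract}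

\section{The problem and the result}\label{sec:intro}

Let $(M,d)$ be a metric space and let $P_{cb}(M)$ be the family of nonempty closed bounded subsets of $M$. For $x\in M$ and $A,B\in P_{cb}(M)$ put
\[
D(x,A)=\inf_{a\in A}d(x,a),\qquad
H(A,B)=\max\Big\{\sup_{a\in A}D(a,B),\ \sup_{b\in B}D(b,A)\Big\}.
\]
Thus $H$ is the Pompeiu--Hausdorff metric: $H(A,B)\le r$ means that every point of either set is at distance at most $r$ from the other set. For a map $T\colon M\to P_{cb}(M)$ write
\[
m(x,y)=\max\{d(x,y),\ D(x,Tx),\ D(y,Ty),\ D(x,Ty),\ D(y,Tx)\}.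
\]
The map $T$ is a \emph{set-valued quasi-contraction with constant} $\alpha\in[0,1)$ if
\begin{equation}\label{eq:qc}
H(Tx,Ty)\le\alpha\,m(x,y)\qquad\text{for all }x,y\in M,
\end{equation}
and $x$ is a \emph{fixed point} of $T$ if $x\in Tx$. Besides $d(x,y)$, the quantity $m(x,y)$ contains the two displacements $D(x,Tx)$, $D(y,Ty)$, which measure how far $x$ and $y$ are from being fixed, and the two \emph{cross terms} $D(x,Ty)$, $D(y,Tx)$. It is symmetric in $x$ and $y$. A quasi-contraction with constant $\alpha$ is also one with every larger constant below $1$.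

When every value $Tx$ is a single point, \'Ciri\'c showed that a quasi-contraction on a complete metric space has a unique fixed point. For set-valued quasi-contractions on a complete metric space, a fixed point is known to exist when $\alpha\in[0,\frac12]$. Amini Harandi posed the following as an open problem; see \cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Let $(M,d)$ be a complete metric space and let $T\colon M\to P_{cb}(M)$ be a set-valued quasi-contraction for some $\alpha\in(\frac12,1)$. Does $T$ have a fixed point?}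
\medskip

One would guess that the answer is yes, because in two neighboring situations every $\alpha<1$ works: for single-valued maps, and for set-valued maps that satisfy \eqref{eq:qc} with the cross terms deleted (Remark~\ref{rem:hyp}). The combination of set values and cross terms behaves differently. For a single-valued $T$ with orbit $x_{n+1}=Tx_n$, the left side of \eqref{eq:qc} for the pair $(x_i,x_j)$ is $d(x_{i+1},x_{j+1})$, and the five terms of $m(x_i,x_j)$ are distances between points among $x_i,x_{i+1},x_j,x_{j+1}$. So along a bounded orbit the diameter of the tail $\{x_i:i\ge n\}$ shrinks by the factor $\alpha$ when $n$ increases by one. For a set-valued $T$ and points $x_{n+1}\in Tx_n$, a bound on $H(Tx_i,Tx_j)$ says only that \emph{some} point of $Tx_j$ is near $x_{i+1}$, and this point need not be $x_{j+1}$. Distances along the orbit are then controlled by the triangle inequality alone, and this loss turns out to be real.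

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] If $0\le\alpha<3^{-1/3}$, every set-valued quasi-contraction with constant $\alpha$ on a nonempty complete metric space has a fixed point.
\item[(b)] For every $\alpha\in[3^{-1/3},1)$ there are a metric space with $16$ points (hence compact and complete) and a set-valued quasi-contraction on it with constant $\alpha$ and no fixed point.
\end{itemize}
\end{theorem}

So a fixed point is guaranteed if and only if $\alpha<3^{-1/3}\approx0.6934$. Part~(b) answers the Problem in the negative, and part~(a) shows that the constant in (b) is optimal.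

We prove (a) first. Looking back $k$ steps along an orbit gains the factor $\alpha^k$ from \eqref{eq:qc} and loses the factor $k$ from the triangle inequality; the argument needs $k\alpha^k<1$, and $k=3$ is the most restrictive case (Sections~\ref{sec:lookback} and~\ref{sec:exist}). The counterexamples are built to make the estimates of this proof equalities. The case $k=2$ gives a space with eight points and constant $2^{-1/2}$ (Section~\ref{sec:eight}); the case $k=3$ gives (b) (Section~\ref{sec:sixteen}).

\section{Looking back along an orbit}\label{sec:lookback}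

We use four properties of $D$ and $H$, all immediate from the definitions. Let $x,y\in M$ and $A,B\in P_{cb}(M)$.
\begin{itemize}
\item[(D1)] $D(x,A)\le d(x,a)$ for $a\in A$, and $D(x,A)\le d(x,y)+D(y,A)$.
\item[(D2)] If $a\in A$, then $D(a,B)\le H(A,B)$.
\item[(D3)] If $D(x,A)=0$, then $x\in A$, because $A$ is closed.
\item[(D4)] If $D(x,A)>0$ and $\gamma>1$, there is $a\in A$ with $d(x,a)\le\gamma D(x,A)$.
\end{itemize}

Let $T$ be a set-valued quasi-contraction with constant $\alpha$. An \emph{orbit} is a sequence with $x_{n+1}\in Tx_n$, and its \emph{steps} are $a_n=d(x_n,x_{n+1})$. By (D4) the step $a_n$ can be chosen almost as small as $D(x_n,Tx_n)$. To make the steps summable it is therefore enough to bound $D(x_n,Tx_n)$ by a constant below $1$ times the largest of the last few steps. Fix $n$ and put, for $0\le k\le n$,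
\[
r_k=D(x_{n-k},Tx_n),\qquad S_k=a_{n-k}+\dots+a_{n-1},\qquad S_0=0 .
\]
The number to be bounded is $r_0$.

\medskip
\noindent\emph{One step back.} Since $x_n\in Tx_{n-1}$, (D2) and \eqref{eq:qc} give $r_0\le\alpha\,m(x_{n-1},x_n)$. The five terms of $m(x_{n-1},x_n)$ are $a_{n-1}$, then $D(x_{n-1},Tx_{n-1})\le a_{n-1}$, then $r_0$, then the cross terms $r_1$ and $D(x_n,Tx_{n-1})=0$. Hence $r_0\le\alpha\max\{S_1,r_0,r_1\}$. If $r_0>0$, then $\alpha r_0<r_0$, so the term $r_0$ can be dropped:
\begin{equation}\label{eq:onestep}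
r_0\le\alpha\max\{S_1,r_1\}.
\end{equation}
The cross term $r_1$ is the whole difficulty. The triangle inequality (D1) gives $r_1\le S_1+r_0$, hence $r_0\le\frac{\alpha}{1-\alpha}a_{n-1}$, and $\frac{\alpha}{1-\alpha}<1$ exactly when $\alpha<\frac12$.

\medskip
\noindent\emph{Two steps back.} The cross term $r_1$ is itself the distance from a point of a value of $T$ to another value of $T$, since $x_{n-1}\in Tx_{n-2}$. So \eqref{eq:qc} applies again, before the triangle inequality is used: $r_1\le\alpha\,m(x_{n-2},x_n)\le\alpha\max\{S_2,r_0,r_2\}$, because the other three terms $d(x_{n-2},x_n)$, $D(x_{n-2},Tx_{n-2})\le a_{n-2}$ and $D(x_n,Tx_{n-2})\le a_{n-1}$ are at most $S_2$. Insert this in \eqref{eq:onestep}, drop the term $\alpha^2r_0$, and only now use $r_2\le S_2+r_0$. Either $r_0\le\alpha S_1$ or $r_0\le\alpha^2(S_2+r_0)$, so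
\[
r_0\le\max\Big\{\alpha,\ \frac{2\alpha^2}{1-\alpha^2}\Big\}\max\{a_{n-2},a_{n-1}\}.
\]
The constant is below $1$ exactly when $3\alpha^2<1$, and $3^{-1/2}>\frac12$. Postponing the triangle inequality has enlarged the range of $\alpha$. The price is the factor $2$, the number of steps in $S_2$.

\medskip
For $K\ge1$ steps the same argument produces the constant
\[
q_K(\alpha)=\max\Big\{\alpha,\ 2\alpha^2,\ \dots,\ K\alpha^K,\ \frac{K\alpha^K}{1-\alpha^K}\Big\}.
\]

\begin{lemma}\label{lem:lookback}
Let $T$ be a set-valued quasi-contraction with constant $\alpha$, let $1\le K\le n$, and let $x_0,\dots,x_n$ satisfy $x_{i+1}\in Tx_i$ for $0\le i<n$. Then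
\[
D(x_n,Tx_n)\le q_K(\alpha)\,\mu,\qquad \mu=\max\{a_{n-K},\dots,a_{n-1}\}.
\]
\end{lemma}

\begin{proof}
We may assume $r_0>0$. Let $1\le k\le K$. Since $x_{n-k+1}\in Tx_{n-k}$, (D2) and \eqref{eq:qc} give $r_{k-1}\le H(Tx_{n-k},Tx_n)\le\alpha\,m(x_{n-k},x_n)$. Two terms of $m(x_{n-k},x_n)$ are $D(x_n,Tx_n)=r_0$ and $D(x_{n-k},Tx_n)=r_k$. The other three are at most $S_k$:
\begin{gather*}
d(x_{n-k},x_n)\le S_k,\qquad D(x_{n-k},Tx_{n-k})\le a_{n-k}\le S_k,\\
D(x_n,Tx_{n-k})\le d(x_n,x_{n-k+1})\le S_{k-1}\le S_k .
\end{gather*}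
Therefore
\begin{equation}\label{eq:chain}
r_{k-1}\le\alpha\max\{S_k,\ r_0,\ r_k\},\qquad k=1,\dots,K.
\end{equation}
We claim that for $j=1,\dots,K$,
\[
r_0\le\max\{\alpha S_1,\ \alpha^2S_2,\ \dots,\ \alpha^jS_j,\ \alpha r_0,\ \alpha^jr_j\}.
\]
For $j=1$ this is \eqref{eq:chain} with $k=1$. To pass from $j$ to $j+1\le K$, multiply \eqref{eq:chain} with $k=j+1$ by $\alpha^j$; this bounds $\alpha^jr_j$ by the largest of $\alpha^{j+1}S_{j+1}$, $\alpha^{j+1}r_0\le\alpha r_0$ and $\alpha^{j+1}r_{j+1}$.

Take $j=K$. Since $\alpha r_0<r_0$, one of the other terms is at least $r_0$. If $r_0\le\alpha^kS_k$ for some $k\le K$, then $r_0\le k\alpha^k\mu$, because $S_k$ is a sum of $k$ steps, each at most $\mu$. If $r_0\le\alpha^Kr_K$, then (D1) gives $r_K\le d(x_{n-K},x_n)+r_0\le K\mu+r_0$, so $(1-\alpha^K)r_0\le K\alpha^K\mu$. In both cases $r_0\le q_K(\alpha)\mu$.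
\end{proof}

The last entry of $q_K(\alpha)$ tends to $0$ as $K\to\infty$, so it is no obstacle; the entries $k\alpha^k$ stay once they have appeared. The next lemma says how far the method reaches.

\begin{lemma}\label{lem:q}
If $0\le\alpha<3^{-1/3}$, then $q_5(\alpha)<1$. If $3^{-1/3}\le\alpha<1$, then $q_K(\alpha)\ge1$ for every $K\ge1$.
\end{lemma}

\begin{proof}
The last entry of $q_K(\alpha)$ is below $1$ if and only if $(K+1)\alpha^K<1$.

Let $\alpha<3^{-1/3}$. For $1\le k\le5$ we have $(k\alpha^k)^3<k^3/3^k$, and $k^3/3^k$ takes the values $\frac13,\frac89,1,\frac{64}{81},\frac{125}{243}$, all at most $1$. Also $(6\alpha^5)^3<\frac{216}{243}<1$. So every entry of $q_5(\alpha)$ is below $1$.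

Let $\alpha\ge3^{-1/3}$. For $K\ge3$ the entry $3\alpha^3$ is at least $1$. For $K=2$ we have $3\alpha^2\ge3\alpha^3\ge1$, and for $K=1$ we have $(2\alpha)^3\ge\frac83>1$; in both cases the last entry is at least $1$.
\end{proof}

\section{Existence for $\alpha<3^{-1/3}$}\label{sec:exist}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $q=q_5(\alpha)$, which is below $1$ by Lemma~\ref{lem:q}, and fix $\gamma>1$ with $\rho=\gamma q<1$. Take any $x_0\in M$. Given $x_n$, if $D(x_n,Tx_n)=0$, then $x_n$ is a fixed point by (D3) and we are done. Otherwise choose $x_{n+1}\in Tx_n$ by (D4) with $a_n=d(x_n,x_{n+1})\le\gamma D(x_n,Tx_n)$. Assume that the construction never stops. Lemma~\ref{lem:lookback} with $K=5$ gives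
\begin{equation}\label{eq:steps}
a_n\le\rho\max\{a_{n-5},\dots,a_{n-1}\}\qquad(n\ge5).
\end{equation}

\emph{The orbit converges.} Inequality \eqref{eq:steps} does not compare consecutive steps, so we group the steps in blocks of five: let $B_s=\max\{a_n:5s\le n<5s+5\}$ for $s\ge0$. We show by induction on $n$ that $a_n\le\rho B_s$ for $5s+5\le n<5s+10$. Each of the indices $n-5,\dots,n-1$ is at least $5s$. It lies either in the $s$-th block, where the step is at most $B_s$, or earlier than $n$ in the next block, where the step is at most $\rho B_s\le B_s$ by the induction hypothesis. So \eqref{eq:steps} gives $a_n\le\rho B_s$. Hence $B_{s+1}\le\rho B_s$, and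
\[
\sum_{n\ge0}a_n\le5\sum_{s\ge0}B_s\le\frac{5B_0}{1-\rho}<\infty .
\]
Since $d(x_n,x_p)\le\sum_{i\ge n}a_i$ for $p\ge n$, the sequence $(x_n)$ is Cauchy. As $M$ is complete, it has a limit $x$; also $a_n\to0$.

\emph{The limit is a fixed point.} Since $x_{n+1}\in Tx_n$, (D1), (D2) and \eqref{eq:qc} give
\[
D(x,Tx)\le d(x,x_{n+1})+H(Tx_n,Tx)\le d(x,x_{n+1})+\alpha\,m(x_n,x).
\]
By (D1), the five terms of $m(x_n,x)$ are at most, in order,
\[
d(x_n,x),\qquad a_n,\qquad D(x,Tx),\qquad d(x_n,x)+D(x,Tx),\qquad d(x,x_{n+1}).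
\]
The maximum of these numbers tends to $D(x,Tx)$ as $n\to\infty$. Thus $D(x,Tx)\le\alpha D(x,Tx)$, so $D(x,Tx)=0$, and $x\in Tx$ by (D3).
\end{proof}

\begin{remark}\label{rem:hyp}
Completeness is used once, to obtain the limit $x$; without it, $Tx=\{x/2\}$ on $(0,1]$ satisfies \eqref{eq:qc} with $\alpha=\frac12$ and has no fixed point. Closedness of the values is used through (D3); without it, $Tx=[0,1]\setminus\{x\}$ on $[0,1]$ satisfies \eqref{eq:qc} with left side $0$ and has no fixed point. Boundedness of the values serves only to make $H$ finite. The bound $\alpha<3^{-1/3}$ is used only to get $\rho<1$ in \eqref{eq:steps}. If \eqref{eq:qc} holds with the cross terms deleted, the term $r_1$ disappears from \eqref{eq:onestep}, so $D(x_n,Tx_n)\le\alpha a_{n-1}$; then \eqref{eq:steps} holds with $\rho=\gamma\alpha$, and the proof works for every $\alpha<1$.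
\end{remark}

\section{The equality case, and eight points}\label{sec:eight}

By Lemma~\ref{lem:q} the method stops at $3^{-1/3}$. To see whether the theorem stops there too, we ask what a map looks like for which the estimates of Lemma~\ref{lem:lookback} are equalities. Write $\alpha=1/\lambda$ and suppose that every point has displacement $1$ and that an orbit $(u_n)$ has all steps equal to $1$, so that nothing shrinks. One branch of \eqref{eq:chain} reads
\[
1=r_0\le\alpha r_1\le\dots\le\alpha^{k-1}r_{k-1}\le\alpha^kS_k=k\alpha^k .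
\]
Equality throughout requires $\lambda^k=k$ and
\begin{equation}\label{eq:wish}
D(u_{n-j},Tu_n)=\lambda^j\quad(0\le j<k),
\end{equation}
and we let the term $S_k$ be attained by $d(u_{n-k},u_n)=k$, so that the orbit is geodesic over $k$ steps. For $k=2$ and $k=3$ we have $\lambda<2=d(u_{n-1},u_{n+1})$. So the value $\lambda$ in \eqref{eq:wish} is not attained at $u_{n+1}$: besides $u_{n+1}$, the set $Tu_n$ needs a further point $v_{n-1}$ at distance $\lambda$ from $u_{n-1}$. The new points need images too, and must not be fixed. We close the construction by symmetry. Let $Tv_n=Tu_n$. Then $v_{n-1}\in Tv_n$, so the $v_n$ form a second orbit that runs backward, and $u_{n+1}\in Tv_n$ is the point at distance $\lambda$ from $v_{n+1}$, the predecessor of $v_n$. Cyclic indices make the space finite.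

For $k=2$ this recipe works without change. For $k\in\mathbb Z_N$ let $|k|$ denote the cyclic distance from $k$ to $0$, that is, the least absolute value of an integer in the class $k$; then $|i-j|$ is the graph distance on the $N$-cycle.

\begin{proposition}\label{prop:eight}
Let $M=\{u_i,v_i:i\in\mathbb Z_4\}$ with $d(u_i,u_j)=d(v_i,v_j)=|i-j|$, $d(u_i,v_i)=\sqrt2$, and $d(u_i,v_j)=2$ for $i\ne j$, extended symmetrically. Let $Tu_i=Tv_i=A_i=\{u_{i+1},v_{i-1}\}$. Then $d$ is a metric and $T$ is a set-valued quasi-contraction with constant $2^{-1/2}$ and no fixed point.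
\end{proposition}

\begin{proof}
Distances between distinct points lie in $[1,2]$, so the triangle inequality holds. Neither $u_i$ nor $v_i$ lies in $A_i$. For $A_i$ and $A_{i+1}=\{u_{i+2},v_i\}$, pair $u_{i+1}$ with $u_{i+2}$ and $v_{i-1}$ with $v_i$; this gives $H(A_i,A_{i+1})\le1$. For $A_i$ and $A_{i+2}=\{u_{i-1},v_{i+1}\}$, pair $u_{i+1}$ with $v_{i+1}$ and $v_{i-1}$ with $u_{i-1}$; this gives $H(A_i,A_{i+2})\le\sqrt2$.

Let $x\in\{u_i,v_i\}$ and $y\in\{u_j,v_j\}$. If $i=j$, then $H(Tx,Ty)=0$. If $|i-j|=2$, then $d(x,y)=2$ and $H(Tx,Ty)\le\sqrt2=2^{-1/2}d(x,y)$. If $|i-j|=1$, then $H(Tx,Ty)\le1$ and we need $m(x,y)\ge\sqrt2$. For one $u$ and one $v$ we have $d(x,y)=2$. For $\{x,y\}=\{u_i,u_{i+1}\}$ a cross term suffices: $D(u_i,A_{i+1})=\min\{d(u_i,u_{i+2}),d(u_i,v_i)\}=\sqrt2$. For $\{x,y\}=\{v_i,v_{i-1}\}$ we have $D(v_i,A_{i-1})=\min\{d(v_i,u_i),d(v_i,v_{i-2})\}=\sqrt2$.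
\end{proof}

Since $\frac12<2^{-1/2}<1$, this example shows that the answer to the Problem is no. To lower the constant from $2^{-1/2}$ to $3^{-1/3}$ we need $k=3$.

\section{Sixteen points}\label{sec:sixteen}

From now on $\lambda=3^{1/3}$. We use
\begin{equation}\label{eq:lambda}
1<\lambda<\tfrac32,\qquad 2<\lambda^2<\lambda^3=3,
\end{equation}
which follow by cubing: $1<3<\frac{27}{8}$ and $8<9$.

\subsection*{Finding the map}
For $k=3$, \eqref{eq:wish} asks for $D(u_{n-1},Tu_n)=\lambda$ and $D(u_{n-2},Tu_n)=\lambda^2$. The point $v_{n-1}$ provides both if $d(u_i,v_i)=\lambda$ and $d(u_i,v_{i\pm1})=\lambda^2$; we set all other distances $d(u_i,v_j)$ equal to $3$. The direct analog of Proposition~\ref{prop:eight}, with indices in $\mathbb Z_6$, cyclic distance on each cycle and $A_i=\{u_{i+1},v_{i-1}\}$, fails. Indeed $u_0\in A_5$ and $D(u_0,A_3)=\min\{d(u_0,u_4),d(u_0,v_2)\}=2$, so $H(A_3,A_5)\ge2$. On the other hand $d(u_3,u_5)=2$, both displacements are at most $1$, $D(u_3,A_5)\le d(u_3,v_4)=\lambda^2$ and $D(u_5,A_3)\le d(u_5,u_4)=1$,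 so that $m(u_3,u_5)/\lambda\le\lambda<2$.

The function $a\mapsto D(u_0,A_a)$ climbs through $0,1,\lambda,\lambda^2$ at $a=-1,0,1,2$, as intended, but it comes down through $2,1,0$, and it should come down through $\lambda,1,0$ at $a=3,4,5$. So we put $v_0$ into $A_3$, that is, $v_{i-3}$ into $A_i$, and, to keep the symmetry between the two cycles, $u_{i+3}$ into $A_i$. Now $u_0\in A_{-3}$. The descent ends at $a=5$ if $5\equiv-3$, which is the case modulo $8$.

\subsection*{The space}
Let $M=\{u_i,v_i:i\in\mathbb Z_8\}$. For $k\in\mathbb Z_8$, with $|k|\in\{0,1,2,3,4\}$, put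
\[
f(k)=\min\{|k|,3\},\qquad
g(k)=\begin{cases}\lambda,&|k|=0,\\ \lambda^2,&|k|=1,\\ 3,&|k|\ge2,\end{cases}
\]
and define (see Figure~\ref{fig:space})
\begin{gather*}
d(u_i,u_j)=d(v_i,v_j)=f(i-j),\qquad d(u_i,v_j)=d(v_j,u_i)=g(i-j),\\
Tu_i=Tv_i=A_i=\{u_{i+1},\,u_{i+3},\,v_{i-1},\,v_{i-3}\}.
\end{gather*}
The sets $A_i$ are finite and nonempty, hence closed and bounded.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (0,0) circle (2.6);
\draw[gray] (0,0) circle (1.3);
\draw[dashed] (90:2.6) -- (90:1.3);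
\draw[dashed] (90:2.6) -- (45:1.3);
\draw[dashed] (90:2.6) -- (135:1.3);
\node at (0.17,1.7) {\scriptsize $\lambda$};
\node at (0.8,1.75) {\scriptsize $\lambda^2$};
\node at (-0.8,1.75) {\scriptsize $\lambda^2$};
\foreach \n in {0,...,7} {
  \filldraw[fill=white] ({90-45*\n}:2.6) circle (2.5pt);
  \filldraw[fill=white] ({90-45*\n}:1.3) circle (2.5pt);
  \node at ({90-45*\n}:2.95) {$u_{\n}$};
  \node at ({90-45*\n}:0.92) {$v_{\n}$};
}
\foreach \n in {1,3} { \fill ({90-45*\n}:2.6) circle (2.5pt); }
\foreach \n in {5,7} { \fill ({90-45*\n}:1.3) circle (2.5pt); }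
\end{tikzpicture}
\caption{The $16$-point space, with $\lambda=3^{1/3}$. On each cycle the distance is the number of arcs between two points, truncated at $3$. The point $u_0$ is at distance $\lambda$ from $v_0$, $\lambda^2$ from $v_1$ and $v_7$, and $3$ from the other $v_j$; the remaining distances follow by rotation. The filled points form $Tu_0=Tv_0=\{u_1,u_3,v_7,v_5\}$, and $Tu_i=Tv_i$ is this set rotated by $i$ places.}
\label{fig:space}
\end{figure}

\begin{lemma}\label{lem:metric}
The function $d$ is a metric on $M$.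
\end{lemma}

\begin{proof}
It is symmetric because $f$ is even, and it vanishes only on the diagonal. On each cycle, $d$ is the graph distance truncated at $3$, and $\min\{s+t,3\}\le\min\{s,3\}+\min\{t,3\}$ for $s,t\ge0$ gives the triangle inequality there. Any other triangle with three distinct vertices has two vertices on one cycle and one on the other. As $g$ is even, its sides are $f(k)$, $g(p)$, $g(p+k)$ for some $p$ and some $k\ne0$, and two inequalities are needed.

First, $f(k)\le g(p)+g(p+k)$. At most one of $p$, $p+k$ is $0$, so the right side is at least $\lambda+\lambda^2>3\ge f(k)$ by \eqref{eq:lambda}.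

Second, $|g(p)-g(p+k)|\le f(k)$. If $|k|=1$, then $|p|$ and $|p+k|$ differ by at most $1$, so $g(p)$ and $g(p+k)$ are equal or consecutive among $\lambda,\lambda^2,3$; and $\lambda^2-\lambda=\lambda(\lambda-1)<\frac34$, $3-\lambda^2<1$ by \eqref{eq:lambda}. If $|k|\ge2$, the left side is at most $3-\lambda<2\le f(k)$.
\end{proof}

\subsection*{Distances to the values of $T$}
Two symmetries reduce all distances $D(x,A_a)$ to eight numbers. The rotation $u_i\mapsto u_{i+1}$, $v_i\mapsto v_{i+1}$ is an isometry that maps $A_a$ onto $A_{a+1}$. The swap $u_i\leftrightarrow v_{-i}$ is an isometry, because $f$ and $g$ are even, and it maps $A_a$ onto $\{v_{-a-1},v_{-a-3},u_{-a+1},u_{-a+3}\}=A_{-a}$. With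
\[
\delta(a)=D(u_0,A_a)=\min\{f(a+1),\,f(a+3),\,g(a-1),\,g(a-3)\}
\]
we obtain
\begin{equation}\label{eq:delta}
D(u_i,A_a)=\delta(a-i),\qquad D(v_i,A_a)=D(u_{-i},A_{-a})=\delta(i-a).
\end{equation}
Put $w_0=0$, $w_1=1$, $w_2=\lambda$, $w_3=\lambda^2$, an increasing sequence. The table evaluates $\delta$ as the minimum of each column, using $\lambda<2$, and records the \emph{level} $\varphi(a)\in\{0,1,2,3\}$ defined by $\delta(a)=w_{\varphi(a)}$.
\[
\begin{array}{c|cccccccc}
a&0&1&2&3&4&5&6&7\\ \hline
f(a+1)&1&2&3&3&3&2&1&0\\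
f(a+3)&3&3&3&2&1&0&1&2\\
g(a-1)&\lambda^2&\lambda&\lambda^2&3&3&3&3&3\\
g(a-3)&3&3&\lambda^2&\lambda&\lambda^2&3&3&3\\ \hline
\delta(a)&1&\lambda&\lambda^2&\lambda&1&0&1&0\\
\varphi(a)&1&2&3&2&1&0&1&0
\end{array}
\]
Cyclically consecutive entries of the last row differ by $1$. Walking along a shortest arc from $a$ to $b$ gives
\begin{equation}\label{eq:lip}
|\varphi(a)-\varphi(b)|\le|a-b|\qquad(a,b\in\mathbb Z_8).
\end{equation}
This is the property that failed on $\mathbb Z_6$, and it controls all Hausdorff distances at once.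

\begin{lemma}\label{lem:H}
For $a,b\in\mathbb Z_8$ we have $H(A_a,A_b)\le w_{f(a-b)}$.
\end{lemma}

\begin{proof}
Let $u_i\in A_a$. Then $\delta(a-i)=0$ by \eqref{eq:delta}, so $\varphi(a-i)=0$. By \eqref{eq:lip}, $\varphi(b-i)\le|a-b|$, and $\varphi\le3$, so $\varphi(b-i)\le f(a-b)$ and $D(u_i,A_b)=w_{\varphi(b-i)}\le w_{f(a-b)}$. If $v_i\in A_a$, then $\varphi(i-a)=0$, so $\varphi(i-b)\le f(a-b)$ and $D(v_i,A_b)=w_{\varphi(i-b)}\le w_{f(a-b)}$. Exchanging $a$ and $b$ bounds the second supremum in $H(A_a,A_b)$.
\end{proof}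

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
A finite metric space is compact and complete. By \eqref{eq:delta}, $D(u_i,Tu_i)=D(v_i,Tv_i)=\delta(0)=1$, so $T$ has no fixed point. Since the constant can be enlarged, it suffices to prove \eqref{eq:qc} for $\alpha=1/\lambda=3^{-1/3}$.

Let $x\in\{u_i,v_i\}$, $y\in\{u_j,v_j\}$ and $t=f(i-j)$. If $t=0$, then $Tx=Ty$ and there is nothing to prove. If $t\in\{1,2,3\}$, Lemma~\ref{lem:H} gives $H(Tx,Ty)\le w_t=\lambda^{t-1}$, so it suffices to show
\[
m(x,y)\ge\lambda^t .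
\]
If $t=3$, then $|i-j|\ge3$, so $f(i-j)=g(i-j)=3$ and $d(x,y)=3=\lambda^3$. Let $t\in\{1,2\}$, so that $|i-j|=t$; the table gives $\delta(t)=\lambda^t$. Since $m$ is symmetric, we may order each pair as we like.
\begin{itemize}
\item For $x=u_i$, $y=u_{i+t}$, the cross term is $D(x,Ty)=D(u_i,A_{i+t})=\delta(t)=\lambda^t$.
\item For $x=v_i$, $y=v_{i-t}$, the cross term is $D(x,Ty)=D(v_i,A_{i-t})=\delta(t)=\lambda^t$.
\item For one $u$ and one $v$, we have $d(x,y)=g(i-j)=\lambda^{t+1}\ge\lambda^t$.
\end{itemize}
This proves \eqref{eq:qc}.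
\end{proof}

\begin{remark}
Along the orbit $(u_n)$ of this map all steps equal $1$, and \eqref{eq:delta} gives $r_0=1$, $r_1=\lambda$, $r_2=\lambda^2$, while $d(u_{n-3},u_n)=3=S_3$. So $r_0=\alpha r_1=\alpha^2r_2=\alpha^3S_3$ for $\alpha=3^{-1/3}$: the factor gained from three uses of \eqref{eq:qc} is exactly cancelled by the three steps in the triangle inequality. For pairs of points on one cycle with $|i-j|\in\{1,2\}$, the distance $d(x,y)=|i-j|$ is smaller than the required $\lambda^{|i-j|}$, and \eqref{eq:qc} is supplied by a cross term, in accordance with Remark~\ref{rem:hyp}.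
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{An Affirmative Answer to Quasi-Contractions' Open Problem under Some Local Constraints in JS-metric Spaces},
\texttt{https://journals.vgtu.lt/\allowbreak index.php/\allowbreak MMA/\allowbreak article/\allowbreak download/\allowbreak 6495/8884}

\end{thebibliography}
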